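\title{A left $PCI$-domain that is not a right $V$-domain}

\begin{abstract}
Over any field we construct a skew polynomial ring $R=K[t;\sigma,\delta]$, with $K$ a division ring, such that every proper cyclic left $R$-module is injective while no nonzero finitely generated right $R$-module is injective. Hence neither the property of being a $V$-domain nor that of being a $PCI$-domain is left-right symmetric. The division ring $K$ is the universal field of fractions of a free algebra, $\sigma$ is a shift of the free generators, and $\delta$ is chosen so that all linear equations expressing injectivity on the left are solved at once. We also prove that a left $PCI$-domain is a right $PCI$-domain if and only if it is right Ore, and that every countable right $V$-domain is right Ore.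
\end{abstract}

\section{Introduction}

Rings have an identity, modules are unital, and ring homomorphisms preserve the identity. A \emph{domain} is a nonzero ring, not necessarily commutative, without zero divisors. A left module $E$ is \emph{injective} if every homomorphism to $E$ from a submodule of a left module $N$ extends to $N$.

A ring $R$ is a \emph{left $V$-ring} if every simple left $R$-module is injective. It is a \emph{left $PCI$-ring} if every \emph{proper cyclic} left module, that is, every module $R/I$ with $I$ a nonzero left ideal, is injective. A \emph{left $V$-domain} (\emph{left $PCI$-domain}) is a domain that is a left $V$-ring (left $PCI$-ring). The right-hand notions are defined in the same way with right modules.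

The rings over which all left modules are injective are the semisimple artinian rings, and this class is left-right symmetric. The two conditions above ask for injectivity of small modules only, and for domains they are severe. An injective left module $M$ over a domain satisfies $gM=M$ for all $g\neq0$ (Lemma~\ref{lem:div}). Taking $M=R$ we see that a domain other than a division ring is not injective as a module over itself, so the $PCI$ condition is the most that can be asked of the cyclic modules over such a domain. Taking $M=R/\mathfrak m$ we see that a commutative $V$-domain is a field, since a nonzero element $g$ of a maximal ideal $\mathfrak m$ would satisfy $g(R/\mathfrak m)=0$. The following facts are known.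
\begin{enumerate}
\item[(F1)] $R$ is a left $V$-ring if and only if every left ideal of $R$ is an intersection of maximal left ideals.
\item[(F2)] A left $PCI$-ring is either semisimple artinian or a simple left Noetherian left hereditary domain in which every proper cyclic left module is semisimple.
\item[(F3)] A differential polynomial ring over a ``universal differential'' field is a simple domain that is a $V$-domain and a $PCI$-domain on both sides.
\item[(F4)] There is a ring that is not a domain, is a left $V$-ring, and is not a right $V$-ring.
\end{enumerate}
Only (F2) is used in our proofs, and it is not needed for Theorem~\ref{thm:A}. The following problem is posed in \cite{OreV}.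

\medskip
\noindent\textbf{Problem.} Is every left $V$-domain a right $V$-domain? Is every left $PCI$-domain a right $PCI$-domain?
\medskip

One could reasonably guess that the answer is yes. The asymmetric ring in (F4) has zero divisors and the domains in (F3) are symmetric. In a left $PCI$-domain all proper cyclic \emph{right} modules $N$ already satisfy $Ng=N$ for $g\ne0$ (Lemma~\ref{lem:sym}), and a skew polynomial ring over a commutative field that is left $PCI$ is also right $PCI$ (Remark~\ref{rem:two}). Nevertheless both answers are negative, and one ring settles both questions. Skew polynomial rings $K[t;\sigma,\delta]$ are recalled in Section~\ref{sec:skew}.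

\begin{theorem}\label{thm:A}
Let $k$ be a commutative field and $\kappa\ge|k|$ an infinite cardinal. There is a domain $R$ of cardinality $\kappa$, a $k$-algebra of the form $K[t;\sigma,\delta]$ with $K$ a division ring, such that
\begin{enumerate}
\item[(1)] $R$ is a left principal ideal domain, a left $PCI$-domain and a left $V$-domain;
\item[(2)] every nonzero injective right $R$-module has more than $|R|$ elements. Hence no nonzero finitely generated right $R$-module, and no simple right $R$-module, is injective, and $R$ is neither a right $V$-domain nor a right $PCI$-domain.
\end{enumerate}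
\end{theorem}

Opposite rings give the mirror statements, and $\kappa=\aleph_0$ with $k$ a prime field gives countable examples in every characteristic.

A domain $R$ is \emph{right Ore} if $aR\cap bR\neq0$ for all nonzero $a,b\in R$, and \emph{left Ore} if $Ra\cap Rb\ne0$ for all such $a,b$. The ring of Theorem~\ref{thm:A} is not right Ore, and for the $PCI$ property this is the only way in which symmetry can fail.

\begin{theorem}\label{thm:B}
A left $PCI$-domain is a right $PCI$-domain if and only if it is right Ore.
\end{theorem}

\begin{theorem}\label{thm:C}
A countable domain with a nonzero countable injective right module is right Ore. In particular, every countable right $V$-domain is right Ore. Consequently, for a countable left $PCI$-domain $R$ the following are equivalent: \textup{(a)} $R$ is right Ore; \textup{(b)} $R$ is a right $PCI$-domain; \textup{(c)} $R$ is a right $V$-domain; \textup{(d)} some nonzero finitely generated right $R$-module is injective.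
\end{theorem}

The proof of Theorem~\ref{thm:A} rests on the observation that the two sides of $R=K[t;\sigma,\delta]$ can be influenced separately. On the left, injectivity of $R/I$ amounts to solving linear equations in $K$ that involve $\sigma$ and $\delta$, and we solve them all by \emph{prescribing} the values of $\delta$ on $|K|$ elements of $K$. On the right, if $K$ has large dimension over $\sigma(K)$, then $R$ contains a free right ideal of rank $|R|$, whatever $\delta$ is, and a counting argument makes all nonzero injective right modules larger than $R$. Section~\ref{sec:skew} carries out these two reductions and shows that no commutative field meets both demands; Section~\ref{sec:free} shows that the universal field of fractions of a free algebra does. Sections~\ref{sec:ore} and~\ref{sec:count} prove Theorems~\ref{thm:B} and~\ref{thm:C}.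

\section{Injective modules over domains}\label{sec:inj}

Each lemma of this section is stated on one side and holds, by passing to the opposite ring, on the other. We use \emph{Baer's criterion}: a left $R$-module $M$ is injective if and only if every homomorphism $I\to M$ from a left ideal $I$ extends to $R$, that is, has the form $x\mapsto xy$ for some $y\in M$. A left module $M$ over a domain $R$ is \emph{divisible} if $gM=M$ for all nonzero $g\in R$; a right module $N$ is divisible if $Ng=N$ for all such $g$.

\begin{lemma}\label{lem:div}
Let $R$ be a domain and $M$ a left $R$-module. If $M$ is injective, then $M$ is divisible. The converse holds if every left ideal of $R$ is principal.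
\end{lemma}

\begin{proof}
Let $g\neq0$. Since $R$ is a domain, $Rg$ is free on $g$, so the homomorphisms $Rg\to M$ are the maps $rg\mapsto ry$ with $y\in M$ arbitrary. Such a map extends to $R$ if and only if $y=gy'$ for some $y'\in M$. Thus $M$ is divisible if and only if the condition in Baer's criterion holds for all principal left ideals.
\end{proof}

\begin{lemma}\label{lem:PCIV}
A left $PCI$-ring is a left $V$-ring.
\end{lemma}

\begin{proof}
A simple left module is $R/I$ with $I$ a maximal left ideal. If $I\ne0$, it is proper cyclic, hence injective. If $I=0$, the only left ideals are $0$ and $R$, and every left module is injective by Baer's criterion.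
\end{proof}

All our proofs that a module is \emph{not} injective come from the next lemma. Elements $x_i\in R$ are \emph{right linearly independent} if a finite sum $\sum x_ir_i$ with $r_i\in R$ vanishes only when all $r_i$ vanish; equivalently, the right ideal $\sum x_iR$ is free on the $x_i$.

\begin{lemma}\label{lem:count}
Let $\lambda$ be an infinite cardinal and let $J$ be a right ideal of a ring $R$ that is free of rank $\lambda$. Then every nonzero injective right $R$-module $E$ has at least $2^\lambda$ elements.
\end{lemma}

\begin{proof}
A homomorphism $J\to E$ may take arbitrary values on a basis of $J$, so $\operatorname{Hom}_R(J,E)\cong E^\lambda$ as sets. Since $E$ is injective, the map $E\to\operatorname{Hom}_R(J,E)$ sending $e$ to $x\mapsto ex$ is surjective. Hence $|E|\ge|E|^\lambda\ge2^\lambda$.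
\end{proof}

\begin{lemma}\label{lem:ore}
A domain that is not right Ore contains a right ideal that is free of rank $\aleph_0$. A right Noetherian domain is right Ore.
\end{lemma}

\begin{proof}
Let $a,b\neq0$ with $aR\cap bR=0$. We claim that $b,ab,a^2b,\dots$ are right linearly independent. Suppose that $\sum_{n\ge m}a^nbr_n=0$ is a finite sum with $r_m\neq0$. Canceling $a^m$ gives $br_m=-a\sum_{n>m}a^{n-m-1}br_n\in aR\cap bR=0$, which is impossible in a domain. So $\sum_na^nbR$ is free of rank $\aleph_0$, and the right ideals $\sum_{n\le N}a^nbR$ form a strictly ascending chain.
\end{proof}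

\section{The two sides of a skew polynomial ring}\label{sec:skew}

Let $K$ be a division ring and $\sigma\colon K\to K$ a ring endomorphism; it is injective but need not be surjective. A \emph{$\sigma$-derivation} is an additive map $\delta\colon K\to K$ with $\delta(ab)=\sigma(a)\delta(b)+\delta(a)b$. The \emph{skew polynomial ring} $R=K[t;\sigma,\delta]$ is the ring of polynomials $\sum a_it^i$ with left coefficients $a_i\in K$, with multiplication determined by
\[
ta=\sigma(a)t+\delta(a)\qquad(a\in K).
\]
By induction $t^ib=\sigma^i(b)t^i+(\text{terms of lower degree})$, so
\begin{equation}\label{eq:lead}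
(at^i+\cdots)(bt^j+\cdots)=a\sigma^i(b)t^{i+j}+\cdots ,
\end{equation}
where the dots stand for terms of lower degree. As $\sigma$ is injective, degrees add: $R$ is a domain and $t$ is not a unit. If $f$ is monic of degree $n$ and $p=at^i+\cdots$ has degree $i\ge n$, then $p-at^{i-n}f$ has degree less than $i$. Hence every $p\in R$ is $qf+r$ with $\deg r<n$, and $r$ is unique because nonzero elements of $Rf$ have degree at least $n$. It follows that a nonzero left ideal is $Rf$, with $f$ a monic element of least degree in it, and that $R/Rf$ has the left $K$-basis $1,t,\dots,t^{n-1}$. Division on the other side is a different matter: to cancel $at^i$ by $f\cdot ct^{i-n}$ one must solve $\sigma^n(c)=a$.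

\subsection*{The left side: prescribing $\delta$}

By Lemma~\ref{lem:div}, $R$ is a left $PCI$-domain if and only if $gM=M$ for every $M=R/Rf$ and all nonzero $f,g$. The smallest case shows what has to be done.

\begin{example}\label{ex:deg1}
Let $f=t+f_0$ and $g=t+g_0$. Identify $M=R/Rf$ with $K$ by $v\mapsto v+Rf$. Since $t\equiv-f_0$ modulo $Rf$, we have $tv=\sigma(v)t+\delta(v)\equiv\delta(v)-\sigma(v)f_0$. So $gM=M$ means that for each $h\in K$ the equation
\[
\delta(w)-\sigma(w)f_0+g_0w=h
\]
has a solution $w\in K$. For a given $\delta$ this is a first-order linear equation in $w$. For a given $w$, it is simply the requirement $\delta(w)=h+\sigma(w)f_0-g_0w$, whose right side does not involve $\delta$. So we reserve one element $w\in K$ for each triple $(f_0,g_0,h)$ and demand that $\delta$ take this value at $w$. For infinite $K$ there are only $|K|$ triples. Nothing forbids $f_0,g_0,h$ to be expressions in $w$ itself: they are elements of $K$, which is fixed before $\delta$ is chosen.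
\end{example}

When $\deg g=m\ge2$, the element $gw$ involves $\delta^2(w),\dots,\delta^m(w)$, which cannot be prescribed independently of $\delta$. As for ordinary differential equations, we pass to a first-order system, with a separate unknown $w_i$ for each $t^iw$, $i<m$.

\begin{proposition}\label{prop:left}
Let $K$ be an infinite division ring, $\sigma$ an endomorphism of $K$, and $Z\subseteq K$ a subset with $|Z|=|K|$. There is a map $d\colon Z\to K$ such that $K[t;\sigma,\delta]$ is a left $PCI$-domain for every $\sigma$-derivation $\delta$ with $\delta|_Z=d$.
\end{proposition}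

\begin{proof}
\emph{Definition of $d$.} Let $\mathcal T$ be the set of all $\tau=(n,m,\mathbf f,\mathbf g,h)$ with $n,m\ge1$, $\mathbf f=(f_0,\dots,f_{n-1})\in K^n$, $\mathbf g=(g_0,\dots,g_{m-1})\in K^m$ and $h\in K^n$. As $K$ is infinite, $|\mathcal T|=|K|$, and the set of triples $(\tau,i,j)$ with $\tau\in\mathcal T$, $0\le i<m$, $0\le j<n$ also has cardinality $|K|=|Z|$. Index $Z$ bijectively by these triples, $Z=\{w^\tau_{i,j}\}$. Fix $\tau$. Form the row vectors $w_i=(w^\tau_{i,0},\dots,w^\tau_{i,n-1})\in K^n$ for $0\le i<m$ and the companion matrix
\[
A=\begin{pmatrix}0&1&&\\ &\ddots&\ddots&\\ &&0&1\\ -f_0&-f_1&\cdots&-f_{n-1}\end{pmatrix}\in M_n(K),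
\]
which is $(-f_0)$ for $n=1$. Let maps on $K$ act on row vectors entrywise, and define $d$ on the elements $w^\tau_{i,j}$ by
\begin{equation}\label{eq:d}
d(w_i)=w_{i+1}-\sigma(w_i)A\quad(0\le i<m-1),\qquad d(w_{m-1})=h-\sum_{i=0}^{m-1}g_iw_i-\sigma(w_{m-1})A .
\end{equation}
The right sides are vectors in $K^n$ that depend only on $K$, $\sigma$ and $\tau$. For $n=m=1$ this is the formula of Example~\ref{ex:deg1}.

\emph{Divisibility.} Let $\delta$ extend $d$, let $R=K[t;\sigma,\delta]$, and let $M=R/Rf$ with $f=t^n+\sum_{i<n}f_it^i$. We show that $gM=M$ for $g\neq0$. If $n=0$, then $M=0$. Let $n\ge1$. Write $g=cg'$ with $0\ne c\in K$ and $g'$ monic; as $cM=M$, we may assume that $g=t^m+\sum_{i<m}g_it^i$, and $m\ge1$ because the case $g=1$ is trivial. Identify $M$ with the space $K^n$ of rows $v=(v_0,\dots,v_{n-1})$ through the basis $1,t,\dots,t^{n-1}$; elements of $K$ act by left multiplication. We have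
\[
t\sum_jv_jt^j=\sum_j\sigma(v_j)t^{j+1}+\sum_j\delta(v_j)t^j,\qquad \sigma(v_{n-1})t^n\equiv-\sum_{i<n}\sigma(v_{n-1})f_it^i \pmod{Rf},
\]
so $t$ acts by $tv=\sigma(v)A+\delta(v)$. Let $h\in K^n$ and let $w_0,\dots,w_{m-1}$ be the vectors attached to $\tau=(n,m,(f_i),(g_i),h)$. By \eqref{eq:d}, $tw_i=w_{i+1}$ for $i<m-1$ and $tw_{m-1}=h-\sum_ig_iw_i$. Therefore $w_i=t^iw_0$ for $i<m$ and $t^mw_0=h-\sum_{i<m}g_it^iw_0$, that is, $gw_0=h$.

Every proper cyclic left module is such an $M$, and it is injective by Lemma~\ref{lem:div}.
\end{proof}

The proposition does not assert that $d$ extends to a $\sigma$-derivation. This is the first demand on $(K,\sigma)$.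

\subsection*{The right side: the dimension of $K$ over $\sigma(K)$}

Elements $s_\alpha\in K$ are \emph{right linearly independent over $\sigma(K)$} if a finite sum $\sum s_\alpha\sigma(u_\alpha)$ with $u_\alpha\in K$ vanishes only when all $u_\alpha$ vanish.

\begin{proposition}\label{prop:right}
Let $R=K[t;\sigma,\delta]$. If elements $s_\alpha\in K$ are right linearly independent over $\sigma(K)$, then the elements $s_\alpha t$ are right linearly independent in $R$. In particular, if $y\in K\setminus\sigma(K)$, then $tR\cap ytR=0$ and $R$ is not right Ore.
\end{proposition}

\begin{proof}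
Suppose that $\sum_\alpha s_\alpha tr_\alpha=0$ is a finite sum with not all $r_\alpha\in R$ zero. Let $N=\max\deg r_\alpha$ and let $u_\alpha$ be the coefficient of $t^N$ in $r_\alpha$; some $u_\alpha$ is nonzero. By \eqref{eq:lead} the coefficient of $t^{N+1}$ in the sum is $\sum_\alpha s_\alpha\sigma(u_\alpha)$, and it must vanish, a contradiction. If $y\notin\sigma(K)$, then $1$ and $y$ are independent: $\sigma(u)+y\sigma(u')=0$ with $u'\ne0$ would give $y=\sigma(-uu'^{-1})$, and $u'=0$ forces $u=0$.
\end{proof}

To apply Lemma~\ref{lem:count} with $\lambda=|R|$ we need $|K|$ independent elements. This is the second demand on $(K,\sigma)$; it forces $\sigma(K)\neq K$.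

\begin{remark}[$K$ cannot be commutative]\label{rem:comm}
Let $K$ be commutative and $\sigma\neq\mathrm{id}$. Then $R=K[t;\sigma,\delta]$ is not a left $V$-ring. Indeed, $\delta(ab)=\delta(ba)$ gives $(\sigma(a)-a)\delta(b)=(\sigma(b)-b)\delta(a)$. Fix $a$ with $\sigma(a)\neq a$ and put $c=\delta(a)/(\sigma(a)-a)$; then $\delta(b)=c(\sigma(b)-b)$ for all $b$. The element $u=t+c$ satisfies $ub=\sigma(b)t+c\sigma(b)-cb+cb=\sigma(b)u$. As $u^i$ is monic of degree $i$, every element of $R$ has the form $\sum b_iu^i$, and $u\sum b_iu^i=\sum\sigma(b_i)u^{i+1}\in Ru$. So $u$ annihilates the module $R/Ru$, which is simple because it has dimension one over $K$. It is not divisible, hence not injective.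
\end{remark}

In this remark the relation $ab=ba$ ties $\delta(b)$ to $\delta(a)$. To prescribe $\delta$ freely while $\sigma\ne\mathrm{id}$, we look for a division ring generated by elements with no relations among them.

\section{The universal field of fractions of a free algebra}\label{sec:free}

\subsection*{Full matrices}

An $n\times n$ matrix over a ring is \emph{full} if it is not a product $PQ$ with $P$ of size $n\times r$, $Q$ of size $r\times n$ and $r<n$; for $r=0$ the product is the zero matrix, so a $1\times1$ matrix is full if and only if it is nonzero. The image of a non-full matrix under a ring homomorphism is not full. Over a division ring $K$ a non-full matrix is not invertible, since $v\mapsto vP$ is a linear map $K^n\to K^r$ with nonzero kernel. So full matrices are the only ones that can become invertible in a division ring.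

Let $F=k\langle Z\rangle$ be the free algebra on a set $Z$ over a field $k$; every map from $Z$ to a $k$-algebra $S$ extends uniquely to a $k$-algebra homomorphism $F\to S$. We use the following result of P.~M.~Cohn \cite[\S4.5]{CohnSkew}, \cite[\S7.5]{CohnFir}: the ring $F$ is a fir (free ideal ring), and its universal localization at the set of all full matrices is a division ring containing $F$, the \emph{universal field of fractions}. What we need is this.

\begin{theorem}[Cohn]\label{thm:cohn}
There is a division ring $K$ containing $F=k\langle Z\rangle$ such that
\begin{enumerate}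
\item[(i)] every full matrix over $F$ is invertible over $K$;
\item[(ii)] every ring homomorphism $F\to S$ that sends all full matrices to invertible matrices extends uniquely to a ring homomorphism $K\to S$.
\end{enumerate}
\end{theorem}

By (i) and the remarks above, \emph{a square matrix over $F$ is full if and only if it is invertible over $K$}. We record two identities. If $A,A'$ are invertible, then
\begin{equation}\label{eq:tri}
\begin{pmatrix}A&C\\0&A'\end{pmatrix}^{-1}=\begin{pmatrix}A^{-1}&-A^{-1}CA'^{-1}\\0&A'^{-1}\end{pmatrix}.
\end{equation}
If $D$ is invertible over $K$, $r$ is a row and $c$ a column, then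
\begin{equation}\label{eq:schur}
\begin{pmatrix}D&c\\ r&0\end{pmatrix}=\begin{pmatrix}I&0\\ rD^{-1}&1\end{pmatrix}\begin{pmatrix}D&c\\0&-rD^{-1}c\end{pmatrix}.
\end{equation}
The first factor is invertible. The second is invertible by \eqref{eq:tri} if $rD^{-1}c\neq0$ and has a zero row otherwise. So the left side of \eqref{eq:schur} is invertible over $K$ if and only if $rD^{-1}c\ne0$.

Elements of $K$ need not be fractions $ab^{-1}$ over $F$: for distinct $x,y\in Z$, an equation $x^{-1}y=ab^{-1}$ would give $0\neq yb=xa\in yF\cap xF=0$. Matrix denominators take the place of $b$.

\begin{lemma}\label{lem:form}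
Every $u\in K$ has the form $u=rA^{-1}c$ with $A$ a full matrix, $r$ a row and $c$ a column, all over $F$. Consequently $k$ is central in $K$, and $|K|=|Z|$ if $Z$ is infinite and $|Z|\ge|k|$.
\end{lemma}

\begin{proof}
Let $K_0$ be the set of all elements $rA^{-1}c$. It contains $F$ (take $A=c=(1)$) and is closed under negation. For $u=rA^{-1}c$ and $u'=r'A'^{-1}c'$, formula \eqref{eq:tri} gives
\[
u+u'=(r\ \ r')\begin{pmatrix}A&0\\0&A'\end{pmatrix}^{-1}\begin{pmatrix}c\\c'\end{pmatrix},\qquad
uu'=(r\ \ 0)\begin{pmatrix}A&-cr'\\0&A'\end{pmatrix}^{-1}\begin{pmatrix}0\\c'\end{pmatrix},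
\]
and both block matrices are full, being invertible over $K$. So $K_0$ is a subring. Taking unit vectors for $r$ and $c$ shows that the entries of $A^{-1}$ lie in $K_0$ for every full $A$. By (ii) the inclusion $F\to K_0$ extends to a homomorphism $K\to K_0$. Followed by $K_0\subseteq K$, it extends the inclusion $F\to K$, so it is $\mathrm{id}_K$ by uniqueness in (ii). Thus $K_0=K$. A scalar in $k$ commutes with $r$, $c$ and $A$, hence with $A^{-1}$ and with $u$. Under the cardinality hypothesis $|F|=|Z|$, and there are $|Z|$ triples $(r,A,c)$.
\end{proof}

\subsection*{The shift $\sigma$ and its derivations}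

Fix $k$ and $\kappa$ as in Theorem~\ref{thm:A}. Let $Z=\{s_{\alpha,j}:\alpha<\kappa,\ j\ge0\}$ be a set of $\kappa$ free generators, $F=k\langle Z\rangle$, and $K$ as in Theorem~\ref{thm:cohn}; then $|K|=\kappa$. Let $\sigma\colon F\to F$ be the $k$-algebra endomorphism with $\sigma(s_{\alpha,j})=s_{\alpha,j+1}$. It misses the $\kappa$ generators $s_\alpha:=s_{\alpha,0}$. The useful feature of $\sigma$ is its supply of left inverses: for any choice of elements $a_\alpha\in F$, the $k$-algebra homomorphism
\begin{equation}\label{eq:rho}
\rho\colon F\to F,\qquad \rho(s_{\alpha,j+1})=s_{\alpha,j},\qquad\rho(s_\alpha)=a_\alpha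
\end{equation}
satisfies $\rho\sigma=\mathrm{id}_F$.

\begin{lemma}\label{lem:sigma}
If $A$ is a full matrix over $F$, then so is $\sigma(A)$. The map $\sigma$ extends uniquely to a ring endomorphism $\sigma$ of $K$.
\end{lemma}

\begin{proof}
If $\sigma(A)$ were not full, neither would be $\rho\sigma(A)=A$. By (i), $\sigma\colon F\to K$ sends full matrices to invertible ones; apply (ii).
\end{proof}

The universal properties of $F$ and $K$ speak of homomorphisms, not of derivations. The bridge is the product
\begin{equation}\label{eq:bridge}
\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}\begin{pmatrix}\sigma(b)&\delta(b)\\0&b\end{pmatrix}=\begin{pmatrix}\sigma(ab)&\sigma(a)\delta(b)+\delta(a)b\\0&ab\end{pmatrix},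
\end{equation}
which shows that $\delta$ is a $\sigma$-derivation if and only if $a\mapsto\left(\begin{smallmatrix}\sigma(a)&\delta(a)\\0&a\end{smallmatrix}\right)$ is additive and multiplicative.

\begin{lemma}\label{lem:delta}
Every map $d\colon Z\to K$ extends to a $\sigma$-derivation $\delta$ of $K$ with $\delta(k)=0$.
\end{lemma}

\begin{proof}
Let $T$ be the ring of upper triangular $2\times2$ matrices over $K$; it is a $k$-algebra because $k$ is central in $K$. The two diagonal entries define ring homomorphisms $\pi_1,\pi_2\colon T\to K$. Let $\varphi\colon F\to T$ be the $k$-algebra homomorphism with $\varphi(z)=\left(\begin{smallmatrix}\sigma(z)&d(z)\\0&z\end{smallmatrix}\right)$ for $z\in Z$. Then $\pi_1\varphi=\sigma|_F$ and $\pi_2\varphi$ is the inclusion $F\to K$, since these $k$-algebra homomorphisms agree on $Z$. Collecting the $(1,1)$, $(1,2)$ and $(2,2)$ entries identifies the ring $M_n(T)$ with the ring of block matrices $\left(\begin{smallmatrix}P&C\\0&P'\end{smallmatrix}\right)$, $P,C,P'\in M_n(K)$. For a full $n\times n$ matrix $A$ over $F$, the matrix $\varphi(A)$ becomes $\left(\begin{smallmatrix}\sigma(A)&C\\0&A\end{smallmatrix}\right)$ for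 some $C$. Its diagonal blocks are invertible over $K$ by Lemma~\ref{lem:sigma} and (i), and by \eqref{eq:tri} its inverse is again block upper triangular. So $\varphi(A)$ is invertible over $T$, and by (ii) $\varphi$ extends to a ring homomorphism $\varphi\colon K\to T$. By uniqueness in (ii), $\pi_1\varphi=\sigma$ and $\pi_2\varphi=\mathrm{id}_K$ on $K$. Let $\delta(a)$ be the $(1,2)$ entry of $\varphi(a)$. By \eqref{eq:bridge}, $\delta$ is a $\sigma$-derivation; it extends $d$, and it vanishes on $k$ because $\varphi$ sends $k$ to scalar matrices.
\end{proof}

\subsection*{Independence of the generators $s_\alpha$ over $\sigma(K)$}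

Suppose that $s_\alpha\sigma(u)+s_\beta\sigma(v)=0$ with $\alpha\neq\beta$. If $u,v\in F$, apply a map $\rho$ as in \eqref{eq:rho} with $\rho(s_\alpha)=1$ and $\rho(s_\beta)=0$ to get $u=0$. For $u,v\in K$ this fails: $\rho$ kills $s_\beta$, so it has no extension to a homomorphism on the division ring $K$. But $\rho$ can be applied to matrices over $F$, and \eqref{eq:schur} turns the nonvanishing of an element of $K$ into the fullness of such a matrix.

\begin{example}
Let $u=a^{-1}$, $v=b^{-1}$ with nonzero $a,b\in F$, and let $\rho$ be as above. Put
\[
B=\begin{pmatrix}\sigma(a)&0&1\\0&\sigma(b)&1\\ s_\alpha&s_\beta&0\end{pmatrix},\qquad\text{so that}\qquad\rho(B)=\begin{pmatrix}a&0&1\\0&b&1\\1&0&0\end{pmatrix}.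
\]
For $\rho(B)$ the element $rD^{-1}c$ of \eqref{eq:schur} is $a^{-1}\neq0$. So $\rho(B)$ is invertible over $K$, hence full; then $B$ is full, hence invertible over $K$. For $B$ the element $rD^{-1}c$ is $s_\alpha\sigma(a)^{-1}+s_\beta\sigma(b)^{-1}=s_\alpha\sigma(u)+s_\beta\sigma(v)$, which is therefore nonzero.
\end{example}

\begin{lemma}\label{lem:indep}
The elements $s_\alpha$ $(\alpha<\kappa)$ are right linearly independent over $\sigma(K)$.
\end{lemma}

\begin{proof}
Let $\alpha_1,\dots,\alpha_p$ be distinct and $u_1,\dots,u_p\in K$ with $u_j\neq0$ for some $j$. We show that $\sum_is_{\alpha_i}\sigma(u_i)\neq0$. Write $u_i=r_iA_i^{-1}c_i$ as in Lemma~\ref{lem:form}; then $\sigma(u_i)=\sigma(r_i)\sigma(A_i)^{-1}\sigma(c_i)$. Consider the matrix over $F$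
\[
B=\begin{pmatrix}\sigma(A_1)&&&\sigma(c_1)\\&\ddots&&\vdots\\&&\sigma(A_p)&\sigma(c_p)\\ s_{\alpha_1}\sigma(r_1)&\cdots&s_{\alpha_p}\sigma(r_p)&0\end{pmatrix},
\]
and let $\rho$ be as in \eqref{eq:rho} with $\rho(s_{\alpha_j})=1$ and $\rho(s_\alpha)=0$ for $\alpha\neq\alpha_j$. The matrix $\rho(B)$ has upper left block $\operatorname{diag}(A_1,\dots,A_p)$, invertible over $K$; its last column is formed by $c_1,\dots,c_p,0$, and its last row is $(0,\dots,0,r_j,0,\dots,0)$ with $r_j$ below $A_j$. The element $rD^{-1}c$ of \eqref{eq:schur} is $r_jA_j^{-1}c_j=u_j\neq0$. So $\rho(B)$ is invertible over $K$, hence full over $F$. Therefore $B$ is full, and by (i) it is invertible over $K$. The upper left block $\operatorname{diag}(\sigma(A_1),\dots,\sigma(A_p))$ of $B$ is invertible over $K$, so by \eqref{eq:schur}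
\[
0\neq\sum_is_{\alpha_i}\sigma(r_i)\sigma(A_i)^{-1}\sigma(c_i)=\sum_is_{\alpha_i}\sigma(u_i).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $|Z|=\kappa=|K|$, Proposition~\ref{prop:left} provides a map $d\colon Z\to K$. Extend it to a $\sigma$-derivation $\delta$ with $\delta(k)=0$ by Lemma~\ref{lem:delta}, and put $R=K[t;\sigma,\delta]$. Then $|R|=\kappa$. An element of $k$ is central in $K$, fixed by $\sigma$ and killed by $\delta$, so it commutes with $t$; thus $R$ is a $k$-algebra.

(1) By Section~\ref{sec:skew}, $R$ is a domain in which every left ideal is principal. It is a left $PCI$-domain by Proposition~\ref{prop:left} and a left $V$-domain by Lemma~\ref{lem:PCIV}.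

(2) By Lemma~\ref{lem:indep} and Proposition~\ref{prop:right}, the right ideal $\sum_{\alpha<\kappa}s_\alpha tR$ is free of rank $\kappa$. By Lemma~\ref{lem:count}, a nonzero injective right module has at least $2^\kappa>\kappa=|R|$ elements. A finitely generated right module is a quotient of some $R^n$ and has at most $\kappa$ elements, so it is injective only if it is zero. Simple right modules exist and are cyclic, so none of them is injective and $R$ is not a right $V$-ring. By Lemma~\ref{lem:PCIV} on the right, $R$ is not a right $PCI$-ring.
\end{proof}

\section{The Ore condition and the $PCI$ property}\label{sec:ore}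

One consequence of the left $PCI$ condition passes to the right at no cost.

\begin{lemma}\label{lem:sym}
Let $R$ be a left $PCI$-domain. Then $aR+Rg=R$ for all nonzero $a,g\in R$, and every proper cyclic right $R$-module is divisible.
\end{lemma}

\begin{proof}
The module $R/Rg$ is injective, hence divisible by Lemma~\ref{lem:div}, and $a(R/Rg)=R/Rg$ says that $aR+Rg=R$. Let $J\neq0$ be a right ideal, $0\neq a\in J$ and $g\ne0$. Each $x\in R$ is $ay+zg$ with $y,z\in R$, so $x+J=(z+J)g$.
\end{proof}

Divisibility is Baer's condition for principal right ideals only, and it is not enough: over the ring of Theorem~\ref{thm:A} all proper cyclic right modules are divisible and no nonzero one is injective. To treat an arbitrary right ideal $I$ we must know its structure, while (F2) describes left ideals only. The plan is to recover $I$ from a left module, its dual inside the division ring of fractions.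

We recall what is used. A ring is \emph{left hereditary} if all its left ideals are projective. A surjection onto a projective module splits. A finitely generated projective left module $L$ has a \emph{dual basis}: elements $l_1,\dots,l_n\in L$ and homomorphisms $\phi_1,\dots,\phi_n\colon L\to R$ with $x=\sum_j\phi_j(x)l_j$ for all $x\in L$. A left Ore domain $R$ is contained in a division ring $Q$ all of whose elements have the form $d^{-1}p$ with $d,p\in R$, $d\neq0$. Finitely many elements $d_j^{-1}p_j$ have a common left denominator: pick $0\ne d=e_jd_j\in\bigcap_jRd_j$ and write $d_j^{-1}p_j=d^{-1}e_jp_j$. If $R$ is also right Ore, each element of $Q$ is a right fraction, because $0\neq da=pb$ gives $d^{-1}p=ab^{-1}$, and finitely many elements have a common right denominator.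

For a nonzero left $R$-submodule $L$ and a nonzero right $R$-submodule $J$ of $Q$ put
\[
L^*=\{q\in Q:Lq\subseteq R\},\qquad{}^*J=\{q\in Q:qJ\subseteq R\}.
\]
Then $L^*$ is a right and ${}^*J$ a left $R$-submodule of $Q$, and both operations reverse inclusions. For $0\ne a\in R$ we have ${}^*(aR)=Ra^{-1}$ and $(Ra^{-1})^*=aR$, so a principal right ideal is recovered from its dual. The next lemma extends this to finitely many generators.

\begin{lemma}\label{lem:dual}
Let $R$ be a left Noetherian, left hereditary domain that is right Ore, and let $Q$ be as above \textup{(}$R$ is left Ore by Lemma~\ref{lem:ore}\textup{)}.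
\begin{enumerate}
\item[(a)] A finitely generated left submodule of $Q$ is projective, and all its submodules are finitely generated.
\item[(b)] If $L\neq0$ is a left submodule of $Q$, every homomorphism $\phi\colon L\to R$ is $x\mapsto xq$ for some $q\in L^*$.
\item[(c)] If $L_1,L_2$ are nonzero finitely generated left submodules of $Q$, then $L_1\cap L_2$ is nonzero and finitely generated, and $(L_1\cap L_2)^*=L_1^*+L_2^*$.
\item[(d)] If $J$ is a nonzero finitely generated right ideal, then ${}^*J$ is a nonzero finitely generated projective left module and $({}^*J)^*=J$.
\end{enumerate}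
\end{lemma}

\begin{proof}
(a) Let $c$ be a common right denominator of the generators of $L$. Then $L\subseteq Rc^{-1}$, and $x\mapsto xc$ is an isomorphism of $L$ onto the left ideal $Lc$.

(b) First note that for nonzero $l,l_0\in Q$, writing $ll_0^{-1}=r^{-1}r'$ gives $rl=r'l_0\ne0$ with $r,r'\in R$. Fix $0\neq l_0\in L$ and put $q=l_0^{-1}\phi(l_0)$. For $0\neq l\in L$ and $r,r'$ as above, $r\phi(l)=r'\phi(l_0)=r'l_0q=rlq$, so $\phi(l)=lq$. As $\phi(L)\subseteq R$, we have $q\in L^*$.

(c) The first sentence in the proof of (b) gives $L_1\cap L_2\neq0$, and (a) gives finite generation. The inclusion $L_1^*+L_2^*\subseteq(L_1\cap L_2)^*$ holds because $*$ reverses inclusions. The exact sequence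
\[
0\to L_1\cap L_2\to L_1\oplus L_2\to L_1+L_2\to0,\qquad x\mapsto(x,x),\quad(x,y)\mapsto x-y,
\]
splits, since $L_1+L_2$ is projective by (a). So for $q\in(L_1\cap L_2)^*$ the homomorphism $x\mapsto xq$ from $L_1\cap L_2$ to $R$ extends to $L_1\oplus L_2$, and by (b) the extension is $(x,y)\mapsto xq_1+yq_2$ with $q_i\in L_i^*$. For $0\neq x\in L_1\cap L_2$ we get $xq=xq_1+xq_2$, hence $q=q_1+q_2$.

(d) Let $J=\sum_{i\le n}a_iR$ with all $a_i\neq0$. Then $q\in{}^*J$ if and only if $qa_i\in R$ for all $i$, so ${}^*J=\bigcap_iRa_i^{-1}$. By (c) and induction on $n$, this module is nonzero and finitely generated, and its dual is $\sum_i(Ra_i^{-1})^*=\sum_ia_iR=J$. It is projective by (a).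
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $R$ be a right $PCI$-domain. By (F2) on the right, $R$ is either semisimple artinian, hence a division ring, or right Noetherian. In both cases it is right Ore by Lemma~\ref{lem:ore}.

Conversely, let $R$ be a left $PCI$-domain that is right Ore. A division ring is right $PCI$, its only proper cyclic right module being $0$; so assume that $R$ is not a division ring. By (F2), $R$ is left Noetherian and left hereditary, so Lemma~\ref{lem:dual} applies, and for $a\neq0$ the module $R/Ra$ is cyclic and semisimple, hence a finite direct sum of simple modules, hence of finite length.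

\emph{$R$ is right Noetherian.} Otherwise there are nonzero $a_1,a_2,\dots$ in $R$ such that the right ideals $J_n=\sum_{i\le n}a_iR$ form a strictly ascending chain. From $a_1R\subseteq J_n\subseteq J_{n+1}\subseteq R$ we get $Ra_1^{-1}\supseteq{}^*J_n\supseteq{}^*J_{n+1}\supseteq R$. Right multiplication by $a_1$ gives $Ra_1^{-1}/R\cong R/Ra_1$, which has finite length. So ${}^*J_n={}^*J_{n+1}$ for some $n$, and Lemma~\ref{lem:dual}(d) gives $J_n=J_{n+1}$, a contradiction.

\emph{Proper cyclic right modules are injective.} Let $N$ be such a module; it is divisible by Lemma~\ref{lem:sym}. Let $I\neq0$ be a right ideal and $\phi\colon I\to N$ a homomorphism. We must find $n\in N$ with $\phi(y)=ny$ for all $y\in I$. If $I=gR$, divisibility gives $n$ with $\phi(g)=ng$. In general a dual basis expresses each $y\in I$ through fixed elements of $I$ with coefficients depending linearly on $y$, and one division by a common denominator finishes the argument. In detail, $I$ is finitely generated, so $L={}^*I$ is nonzero, finitely generated and projective, and $L^*=I$. By Lemma~\ref{lem:dual}(b), a dual basis of $L$ consists of $l_j\in L$ and $q_j\in I$ with $x=\sum_j(xq_j)l_j$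 for all $x\in L$. Canceling some $x\neq0$ gives $\sum_jq_jl_j=1$ in $Q$. Hence $y=\sum_jq_j(l_jy)$ for $y\in I$, where $l_jy\in R$ because $l_j\in{}^*I$. Write $l_j=d^{-1}p_j$ with $d,p_j\in R$, $d\neq0$, and choose $n_j\in N$ with $\phi(q_j)=n_jd$. For $y\in I$,
\[
\phi(y)=\sum_j\phi(q_j)(l_jy)=\sum_jn_j(dl_jy)=\sum_jn_j(p_jy)=\Big(\sum_jn_jp_j\Big)y .
\]
By Baer's criterion $N$ is injective.
\end{proof}

\begin{remark}
In the second half of the proof the right Ore condition enters only through Lemma~\ref{lem:dual}(a), where it makes $L_1+L_2$ isomorphic to a left ideal. It is exactly what that argument needs: $Ra^{-1}+Rb^{-1}\subseteq Rc^{-1}$ holds if and only if $c\in aR\cap bR$. The semisimplicity of proper cyclic left modules is used only to stop the chain $({}^*J_n)$.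
\end{remark}

\begin{corollary}\label{cor:skew}
Let $K$ be a division ring and let $R=K[t;\sigma,\delta]$ be a left $PCI$-domain. Then $R$ is a right $PCI$-domain if and only if $\sigma$ is surjective.
\end{corollary}

\begin{proof}
If $\sigma$ is not surjective, $R$ is not right Ore by Proposition~\ref{prop:right}. Let $\sigma$ be surjective. If $f=bt^n+\cdots$ has degree $n$ and $p=at^i+\cdots$ has degree $i\ge n$, choose $c$ with $\sigma^n(c)=b^{-1}a$; by \eqref{eq:lead}, $p-f\cdot ct^{i-n}$ has degree less than $i$. So a nonzero right ideal is generated by any nonzero element of least degree in it, and $R$ is right Noetherian, hence right Ore. Now apply Theorem~\ref{thm:B}.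
\end{proof}

\begin{remark}\label{rem:two}
Let $K$ be commutative. If $K[t;\sigma,\delta]$ is left $PCI$, then $\sigma=\mathrm{id}$ by Lemma~\ref{lem:PCIV} and Remark~\ref{rem:comm}, so the ring is right $PCI$ by Corollary~\ref{cor:skew}. Such rings come out of Proposition~\ref{prop:left}: take the rational function field $K=k(Z)$ with $Z$ infinite and $|Z|\ge|k|$, and $\sigma=\mathrm{id}$. Any $d\colon Z\to K$ extends to a derivation, by $\delta(p)=\sum_z(\partial p/\partial z)\,d(z)$ on $k[Z]$ and the quotient rule on $K$.
\end{remark}

\section{Countable domains}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:C}]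
Let $R$ be a countable domain that is not right Ore. By Lemmas~\ref{lem:ore} and~\ref{lem:count}, every nonzero injective right module has at least $2^{\aleph_0}$ elements, so it is uncountable. This proves the first assertion. A finitely generated right module over a countable ring is countable. In a countable right $V$-domain a simple right module is therefore a nonzero countable injective module, which gives the second assertion.

Let $R$ be a countable left $PCI$-domain. Then (a) implies (b) by Theorem~\ref{thm:B}, and (b) implies (c) by Lemma~\ref{lem:PCIV} on the right. If (c) holds, any simple right module is nonzero, cyclic and injective, which is (d). If (d) holds, the module in question is countable, and (a) follows from the first assertion.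
\end{proof}

\begin{remark}
For $\kappa=\aleph_0$, this argument and Proposition~\ref{prop:right} give part (2) of Theorem~\ref{thm:A} as soon as $\sigma$ is known not to be surjective. If $|R|\ge2^{\aleph_0}$, the bound $2^{\aleph_0}$ obtained from the failure of the Ore condition no longer exceeds the size of a cyclic module in general. This is why the construction uses $\kappa$ independent elements $s_\alpha$ and not just two.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CohnSkew}
P.~M.~Cohn, \emph{Skew Fields}, Cambridge University Press, 1995.

\bibitem{CohnFir}
P.~M.~Cohn, \emph{Free Ideal Rings and Localization in General Rings}, Cambridge University Press, 2006.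

\bibitem{OreV}
\emph{Ore Extensions and $V$-Domains},
\texttt{http://leroy.perso.math.cnrs.fr/\allowbreak Articles/\allowbreak V-domain\_format2+lam\%20corr.pdf}

\end{thebibliography}
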